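\title{A $\lambda$-definable string function that is not a composition of HDT0L transductions}

\begin{abstract}
Every finite composition of HDT0L transductions (functions computed by register transducers that may copy their registers) is definable in the simply typed $\lambda$-calculus on Church-encoded strings, with a type substitution allowed on the input side. We show that the converse fails. The function that maps $a^n$ to the concatenation, in lexicographic order, of all binary words of length $n$ is definable, but it is not a finite composition of HDT0L transductions. The obstruction is a count of factors: if $f$ is such a composition and $a$ is an input letter, then at most $2^{d(\log m)^d}$ words of length $m$ occur as factors of words in $f(a^*)$, for some $d$ depending on $f$ and $a$. To carry this bound through compositions we strengthen it to a property of languages, tameness, that bounds the number of short outputs of every bimachine on the factors of the language, and we prove that HDT0L transductions preserve tameness.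
\end{abstract}

\section{The question and the results}\label{sec:intro}

We compare two ways of computing functions from strings to strings. Throughout, alphabets are finite and non-empty, $\varepsilon$ is the empty word, a \emph{factor} of a word is a block of consecutive letters, and logarithms are to base $2$.

\subsection*{String functions in the simply typed $\lambda$-calculus}

Simple types are built from one base type $o$ by the arrow $A\to A'$, which associates to the right. Terms are built from typed variables by abstraction $\lambda x.\,u$ and application $u\,v$, and $=_\beta$ is the congruence generated by $(\lambda x.\,u)\,v=_\beta u[v/x]$. For an alphabet $\Gamma=\{c_1,\dots,c_k\}$ let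
\[
\mathrm{Str}_\Gamma=(o\to o)\to\cdots\to(o\to o)\to o\to o ,
\]
with $k$ arguments of type $o\to o$. The \emph{Church encoding} of $w=c_{i_1}\cdots c_{i_n}\in\Gamma^*$ is the closed term
\[
\overline{w}=\lambda f_1.\cdots\lambda f_k.\,\lambda x.\; f_{i_1}(f_{i_2}(\cdots(f_{i_n}\,x)\cdots))\;:\;\mathrm{Str}_\Gamma .
\]
A word is thus its own iterator: it receives one function per letter and composes these functions in the order of its letters. For types $T$ and $A$ we write $T[A]$ for $T$ with $A$ substituted for $o$. A typing remains valid under this substitution, so $\overline w$ also has type $\mathrm{Str}_\Gamma[A]$ and can iterate functions $A\to A$.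

\begin{definition}
A function $f:\Gamma^*\to\Sigma^*$ is \emph{ST$\lambda$-definable} if there are a simple type $A$ and a closed simply typed term $t:\mathrm{Str}_\Gamma[A]\to\mathrm{Str}_\Sigma$ such that $t\,\overline{w}=_\beta\overline{f(w)}$ for every $w\in\Gamma^*$.
\end{definition}

The type $A$ is the type of the data that the term may carry along the input. For example, reversal on $\{a,b\}^*$ is defined with $A=o\to o$ by
\[
\lambda s.\lambda f_a.\lambda f_b.\lambda x.\; s\;(\lambda g.\lambda y.\,g(f_a y))\;(\lambda g.\lambda y.\,g(f_b y))\;(\lambda y.y)\;x ,
\]
where the data is a string under construction, represented as a function $o\to o$.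

\subsection*{Register transducers}

A \emph{register transducer} from $\Gamma^*$ to $\Sigma^*$ consists of a finite set $R$ of registers, disjoint from $\Sigma$; initial values $\mathrm{init}:R\to\Sigma^*$; an update map $\mathrm{upd}_c:R\to(\Sigma\cup R)^*$ for each $c\in\Gamma$; and an output word $\mathrm{out}\in(\Sigma\cup R)^*$. Each register holds a word over $\Sigma$. The input is read from left to right. On reading $c$, all registers are updated simultaneously: $X$ receives $\mathrm{upd}_c(X)$ with every register name replaced by the current value of that register. At the end the transducer outputs $\mathrm{out}$ with every register name replaced by its final value. For example, with $\Gamma=\Sigma$, two registers $X,Y$ initialized to $\varepsilon$, updates $X:=Xc$ and $Y:=cY$ on each letter $c$, and $\mathrm{out}=XY$, the transducer maps $w$ to $w$ followed by the reversal of $w$. Updates may copy registers, as in $X:=XX$.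

An \emph{HDT0L transduction} is a function computed by a register transducer. By a theorem of Filiot and Reynier \cite{FR}, these are exactly the functions specified by HDT0L systems. They are also exactly the functions computed by register transducers with states, which carry a deterministic finite automaton $(Q,q_{\mathrm{init}},\delta:\Gamma\times Q\to Q)$, have updates depending on $\Gamma\times Q$ and an output word depending on the final state. We only use the stateless definition. The class \emph{HDT0L+composition} consists of all functions $f_N\circ\cdots\circ f_1:\Gamma^*\to\Sigma^*$ with $N\ge1$, where each $f_j:\Delta_{j-1}^*\to\Delta_j^*$ is an HDT0L transduction, $\Delta_0=\Gamma$, $\Delta_N=\Sigma$, and the intermediate alphabets are arbitrary.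

\subsection*{The problem}

It is known that every function in HDT0L+composition is ST$\lambda$-definable. The problem posed in \cite{TAL} is the converse: \emph{for all alphabets $\Gamma$ and $\Sigma$, is every ST$\lambda$-definable function $\Gamma^*\to\Sigma^*$ a finite composition of HDT0L transductions?}

A positive answer is a reasonable guess. Both models iterate one update per letter over some data, a tuple of strings in one case and a value of type $A$ in the other. Composition makes $A$ deeper: if $t:\mathrm{Str}_\Gamma[A]\to\mathrm{Str}_\Delta$ and $t':\mathrm{Str}_\Delta[A']\to\mathrm{Str}_\Sigma$, then $t$ also has type $\mathrm{Str}_\Gamma[A[A']]\to\mathrm{Str}_\Delta[A']$, and $\lambda s.\,t'(t\,s)$ defines the composite function. One may hope that, conversely, a deep type can always be traded for a chain of transducers. The answer is negative. Let $\mathsf W:\{a\}^*\to\{0,1\}^*$ map $a^n$ to the concatenation, in lexicographic order, of all $2^n$ binary words of length $n$; thus $\mathsf W(\varepsilon)=\varepsilon$, $\mathsf W(a)=01$ and $\mathsf W(aa)=00\,01\,10\,11$.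

\begin{theorem}\label{thm:W}
The function $\mathsf W$ is ST$\lambda$-definable, with $A=(o\to o)\to o\to o$, but it is not a finite composition of HDT0L transductions.
\end{theorem}

Hence the inclusion of HDT0L+composition in the ST$\lambda$-definable functions is strict. Length does not explain this. The word $\mathsf W(a^n)$ has length $n2^n$, and $a^n\mapsto a^{n2^n}$ is an HDT0L transduction: start from $X=a$, $Y=\varepsilon$, update $X:=XX$, $Y:=YYXX$, and output $Y$. Composing $a^n\mapsto a^{2^n}$ with itself even gives towers of exponentials. What separates $\mathsf W$ is the variety of its factors.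

\begin{theorem}\label{thm:inv}
Let $f:\Gamma^*\to\Sigma^*$ be in HDT0L+composition and let $a\in\Gamma$. Then there is $d$ such that for all $m\ge2$ at most $2^{d(\log m)^d}$ words of length $m$ occur as factors of words in $f(a^*)$.
\end{theorem}

The bound covers all inputs $a^n$ at once, however large $n$ is compared to $m$. Theorem~\ref{thm:inv} gives the negative half of Theorem~\ref{thm:W}: the word $\mathsf W(a^m)$ contains all $2^m$ binary words of length $m$ as factors, so if $\mathsf W$ were in HDT0L+composition we would have $m\le d(\log m)^d$ for all $m\ge2$, which is false for large $m$.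

The positive half of Theorem~\ref{thm:W} is proved in Section~\ref{sec:lambda}. Theorem~\ref{thm:inv} is proved by induction on the number of transductions. The bound on factors is too weak to serve as the induction hypothesis, and Section~\ref{sec:tame} replaces it by a stronger property of languages, tameness. Section~\ref{sec:model} shows on a one-register transducer why copying registers cannot create many short factors; Sections~\ref{sec:traces}--\ref{sec:code} prove in general that HDT0L transductions preserve tameness.

\section{The function $\mathsf W$ is ST$\lambda$-definable}\label{sec:lambda}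

The list of words of length $n$ is the list of words of length $n-1$, each prefixed by $0$, followed by the same list, each word prefixed by $1$. A register can be copied, but its two copies are identical, while here the two halves are different rewritings of one list. A $\lambda$-term can hold the list with the prefix left open as a parameter $k:o\to o$, and instantiate the parameter twice. This is the meaning of the type $A=(o\to o)\to o\to o$. With free variables $f_0,f_1:o\to o$, let
\[
G=\lambda F^{A}.\lambda k^{o\to o}.\lambda z^{o}.\;F\,(\lambda y.\,k(f_0y))\,\bigl(F\,(\lambda y.\,k(f_1y))\,z\bigr)\;:\;A\to A ,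
\]
\[
t=\lambda s.\lambda f_0.\lambda f_1.\lambda x.\; s\;G\;(\lambda k.k)\;(\lambda y.y)\;x\;:\;\mathrm{Str}_{\{a\}}[A]\to \mathrm{Str}_{\{0,1\}} .
\]
Put $F_0=\lambda k.k$ and $F_n=G\,F_{n-1}$. For a binary word $x=x_1\cdots x_n$ and a term $z:o$, write $f_x\,z$ for $f_{x_1}(\cdots(f_{x_n}z)\cdots)$. Omitting parentheses, $F_1\,k\,z=_\beta k\,f_0\;k\,f_1\;z$ and $F_2\,k\,z=_\beta k\,f_{00}\;k\,f_{01}\;k\,f_{10}\;k\,f_{11}\;z$. In general, if $x^{(1)},\dots,x^{(2^n)}$ are the binary words of length $n$ in lexicographic order, then for all terms $k:o\to o$ and $z:o$,
\begin{equation}\label{eq:Fn}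
F_n\,k\,z=_\beta k\bigl(f_{x^{(1)}}\bigl(k\bigl(f_{x^{(2)}}\bigl(\cdots k\bigl(f_{x^{(2^n)}}\,z\bigr)\cdots\bigr)\bigr)\bigr)\bigr).
\end{equation}
For $n=0$ both sides reduce to $k\,z$. For $n\ge1$, let $k_b=\lambda y.\,k(f_by)$. Then $F_n\,k\,z=_\beta F_{n-1}\,k_0\,(F_{n-1}\,k_1\,z)$, and $k_b(f_x\,u)=_\beta k(f_{bx}\,u)$ for every term $u:o$. The induction hypothesis, applied to both occurrences of $F_{n-1}$, yields the words $0x$ in lexicographic order followed by the words $1x$ in lexicographic order, which is \eqref{eq:Fn}. Finally $\overline{a^n}\;G\;(\lambda k.k)=_\beta F_n$, so \eqref{eq:Fn} with $k=\lambda y.y$ gives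
\[
t\,\overline{a^n}=_\beta\lambda f_0.\lambda f_1.\lambda x.\;F_n\,(\lambda y.y)\,x=_\beta\overline{\mathsf W(a^n)} .
\]
This proves the positive half of Theorem~\ref{thm:W}.

\section{Bimachines and tame languages}\label{sec:tame}

A function $N(m)$ of an integer $m\ge2$ is \emph{quasi-polynomial}, or \emph{qp}, if there is $d$ with $N(m)\le2^{d(\log m)^d}$ for all $m\ge2$. Since $\log m\ge1$, the bound increases with $d$, so two qp functions admit a common $d$. Then $N_1N_2\le 2^{2d(\log m)^{2d}}$ and $N_1+N_2\le 2^{(d+1)(\log m)^{d+1}}$: finite sums and products of qp functions are qp. Constants and polynomials in $m$ are qp. For a language $L$, let $\mathrm{Fact}(L)$ be the set of factors of words of $L$.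

Having qp many factors of each length is not preserved by HDT0L transductions, because a transducer can erase.

\begin{example}\label{ex:erase}
Let $L$ be the set of words $x_1c^{2^k}x_2c^{2^k}\cdots c^{2^k}x_k$ with $k\ge1$ and $x_i\in\{0,1\}$. A factor of length $m$ of a word with $2^k\ge m$ contains at most one bit, which leaves at most $2m+1$ possibilities. For each $k$ with $2^k<m$ there are $2^k$ words, of length at most $k2^k$. So $L$ has at most $2m+1+m^2(\log m)^2$ factors of length $m$. The transducer with updates $X:=X0$, $X:=X1$, $X:=X$ on the letters $0,1,c$ erases $c$ and maps $L$ onto $\{0,1\}^+$.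
\end{example}

The induction hypothesis must therefore bound what a finite-state device can extract from the factors of $L$, measured by the length of what is extracted. The device will have to look both to the left and to the right of a position before it decides what to write there.

A \emph{bimachine} over $\Delta$ is a triple $\tau=(M,\alpha,\omega)$, where $M$ is a finite monoid, $\alpha:\Delta^*\to M$ is a monoid morphism and $\omega:M\times\Delta\times M\to\Lambda^*$ is a map, for some alphabet $\Lambda$. For \emph{contexts} $p,q\in M$ and a word $x=x_1\cdots x_n$ put
\[
\tau^{p,q}(x)=\prod_{i=1}^n\omega\bigl(p\,\alpha(x_1\cdots x_{i-1}),\;x_i,\;\alpha(x_{i+1}\cdots x_n)\,q\bigr),\qquad \tau(x)=\tau^{1,1}(x).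
\]
Each letter is replaced by a word that depends on the letter and on the values in $M$ of what lies to its left and to its right; $\tau^{p,q}(x)$ is the output on $x$ when $x$ stands between a word of value $p$ and a word of value $q$. The function $\tau^{p,q}$ is itself the function of a bimachine, with output map $(p',x,q')\mapsto\omega(pp',x,q'q)$. Splitting the product at the border between $x$ and $y$ gives the rule that is used throughout:
\begin{equation}\label{eq:split}
\tau^{p,q}(xy)=\tau^{p,\,\alpha(y)q}(x)\;\tau^{p\alpha(x),\,q}(y).
\end{equation}

\begin{definition}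
A non-empty language $L\subseteq\Delta^*$ is \emph{tame} if for every bimachine $\tau$ over $\Delta$ the number of words $\tau(x)$ with $x\in\mathrm{Fact}(L)$ and $|\tau(x)|\le m$ is a qp function of $m$.
\end{definition}

For the \emph{identity bimachine} ($M$ trivial, $\omega(1,x,1)=x$) this says that $L$ has qp many factors of length at most $m$. The language of Example~\ref{ex:erase} is not tame, as the bimachine that erases $c$ shows. Theorem~\ref{thm:inv} will follow from the next lemma and from Proposition~\ref{prop:main} below. We recall one fact on finite monoids: the powers of $g\in M$ repeat, so $g^{t+k}=g^t$ for some $t,k\ge1$, and $g^N$ is idempotent for every multiple $N\ge t$ of $k$.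

\begin{lemma}\label{lem:unary}
For every alphabet $\Gamma$ and every $a\in\Gamma$, the language $a^*\subseteq\Gamma^*$ is tame.
\end{lemma}

\begin{proof}
Let $\tau=(M,\alpha,\omega)$, $g=\alpha(a)$ and $g^{t+k}=g^t$ with $t,k\ge1$. Then $\tau(a^n)=y^{(n)}_0\cdots y^{(n)}_{n-1}$ with $y^{(n)}_i=\omega(g^i,a,g^{n-1-i})$. Let $n\ge2t$ and compare $n+k$ with $n$. For $i<t$ we have $n-1-i\ge t$, so $g^{n+k-1-i}=g^{n-1-i}$ and $y^{(n+k)}_i=y^{(n)}_i$. For $t+k\le i<n+k$ we have $i-k\ge t$, so $g^i=g^{i-k}$ and $y^{(n+k)}_i=y^{(n)}_{i-k}$. Hence $\tau(a^{n+k})$ arises from $\tau(a^n)$ by inserting the word $y^{(n+k)}_t\cdots y^{(n+k)}_{t+k-1}$. The right exponents $n+k-1-i$ in this word are at least $n-t\ge t$, so the word depends only on $n$ modulo $k$. In each residue class of $n\ge 2t$, the word $\tau(a^n)$ is therefore constant or of strictly increasing length. At most $2t+k(m+1)$ words $\tau(a^n)$ have length at most $m$.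
\end{proof}

The next lemma is the only way in which the tameness of the input language will be used. It allows us to annotate a word of $L$ with a few marks at arbitrary places.

\begin{lemma}[separators]\label{lem:sep}
Let $L\subseteq\Delta^*$ be tame, let $B$ be an alphabet disjoint from $\Delta$, and let $\tau$ be a bimachine over $\Delta\sqcup B$. There is $d$ such that for all $K\ge0$ and $m\ge2$ there are at most $2^{d(K+1)(\log m)^d}$ words $\tau(z)$ of length at most $m$ with
\[
z=x_0b_1x_1\cdots b_{K'}x_{K'},\qquad K'\le K,\quad x_i\in\mathrm{Fact}(L),\quad b_i\in B .
\]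
\end{lemma}

\begin{proof}
By \eqref{eq:split}, $\tau(z)$ is an alternating product of $K'+1$ words $\tau^{p_i,q_i}(x_i)$ and $K'$ values of $\omega$. Each $\tau^{p_i,q_i}(x_i)$ has length at most $m$, so the number of choices for it is at most
\[
Q(m)=\sum_{p,q\in M}\#\{\tau^{p,q}(x): x\in\mathrm{Fact}(L),\ |\tau^{p,q}(x)|\le m\}\ \ge 1 .
\]
Each $\tau^{p,q}$, restricted to $\Delta^*$, is the function of a bimachine over $\Delta$, so $Q$ is qp. Let $C\ge1$ be the number of values of $\omega$. The number in question is at most $\sum_{K'\le K}Q^{K'+1}C^{K'}\le(K+1)(QC)^{K+1}\le(2QC)^{K+1}$, and $2QC$ is qp.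
\end{proof}

With $K$ polynomial in $\log m$ the bound of Lemma~\ref{lem:sep} is again qp. This is why quasi-polynomial bounds are the right currency: a polynomial raised to the power $\log m$ is no longer a polynomial, but a qp function raised to a power of $\log m$ is qp.

\begin{proposition}\label{prop:main}
If $L\subseteq\Delta^*$ is tame and $h:\Delta^*\to\Sigma^*$ is an HDT0L transduction, then $h(L)$ is tame.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:inv} from Proposition~\ref{prop:main}]
Write $f=f_N\circ\cdots\circ f_1$ with HDT0L transductions $f_j$. By Lemma~\ref{lem:unary}, $a^*$ is tame, and Proposition~\ref{prop:main}, applied $N$ times, shows that $f(a^*)$ is tame. Apply the definition of tameness to the identity bimachine.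
\end{proof}

\section{A model case}\label{sec:model}

Let $\Delta=\{0,1,\mathsf d\}$ and $\Sigma=\{0,1\}$. Take one register $X$, initially empty, with updates $X:=X0$, $X:=X1$ and $X:=XX$ on the letters $0$, $1$, $\mathsf d$. Let $L\subseteq\Delta^*$ be tame. We show that qp many words of length at most $m$ are suffixes of the content of $X$ after reading a prefix $v=v_1\cdots v_n$ of a word of $L$. Let $X_j$ be the content after $j$ letters.

\emph{Tracing the first letter.} A non-empty suffix $x$ of $X_n$ starts at some letter occurrence. This letter was written at a time $i$ with $v_i\in\{0,1\}$, as the last letter of $X_i$, and at each time $j>i$ with $v_j=\mathsf d$ the occurrence descends from the left or from the right copy in $X_j=X_{j-1}X_{j-1}$. Let $J$ be the set of times of left copies and $K=|J|$. Then $x=v_i\,O_{i+1}\cdots O_n$, where $O_j=v_j$ if $v_j$ is a bit, $O_j=X_{j-1}$ if $j\in J$, and $O_j=\varepsilon$ otherwise. A priori the choice of $J$ carries one bit of information per letter $\mathsf d$.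

\emph{Doubling.} A left copy is only available where the register is doubled. We have $|X_i|\ge1$, lengths never decrease, and they double at each element of $J$. If $j^*=\max J$, then $|x|\ge|X_{j^*-1}|\ge2^{K-1}$. So $|x|\le m$ forces $K\le1+\log m$: except at logarithmically many times, the occurrence makes the default choice, the right copy.

\emph{Marking.} Underline in $v$ the letters at time $i$ and at the times in $J$. The resulting word $z$ determines $x$, and it consists of factors of words of $L$ separated by $K+1\le2+\log m$ letters of $B=\{\underline0,\underline1,\underline{\mathsf d}\}$.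

\emph{Compression.} The word $z$ may be much longer than $m$, so we cannot count the words $z$. We delete what does not influence $x$: an unmarked $\mathsf d$ if no bit, marked or not, lies to its left or no $\underline{\mathsf d}$ lies to its right, and an unmarked bit if a marked bit but no $\underline{\mathsf d}$ lies to its right. Call the result $E$. If $K=0$, then $E$ is $x$ with its first letter underlined. If $K\ge1$, the letters deleted before $j^*$ are letters $\mathsf d$ acting on the empty register, and those deleted after $j^*$ are letters $\mathsf d$ with $O_j=\varepsilon$, so the recipe for $x$ gives the same result on $E$ as on $z$. Moreover each letter of $E$ before $j^*$ increases the length of the register, so there are at most $|X_{j^*-1}|=|O_{j^*}|$ of them; the letters after $j^*$ are bits that appear in $x$; and $j^*$ itself is paid for by the letter $v_i$ of $x$. In both cases $E$ determines $x$ and $|E|\le|x|\le m$.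

\emph{Counting.} The map $z\mapsto E$ is a bimachine: let $M$ be the monoid of subsets of $\Delta\sqcup B$ under union and let $\alpha(w)$ be the set of letters of $w$. By Lemma~\ref{lem:sep} there are at most $2^{d(3+\log m)(\log m)^d}$ words $E$, hence at most that many non-empty suffixes $x$, and this is qp.

The general proof has the same five steps. Three things are harder. With several registers the traced occurrence moves from register to register, and doubling is only visible when it returns to the same one. We must count outputs $\tau(x)$ of an arbitrary bimachine, and two copies of the same register content may have different outputs, since their contexts differ. And the default choice and the compression have to be defined for an arbitrary transducer in a way that a bimachine can compute.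

\section{Suffixes, traces and segments}\label{sec:traces}

\subsection*{The transducer as a system of morphisms}

Let $L\subseteq\Delta^*$ be tame and let $h$ be computed by $(R,\mathrm{init},\mathrm{upd},\mathrm{out})$. To treat initialization and output like updates, we add two end markers to the input and a start symbol $S$: let $\hat\Delta=\Delta\sqcup\{\vdash,\dashv\}$ and $\mathcal A=R\sqcup\Sigma\sqcup\{S\}$. Define morphisms $\mu_c:\mathcal A^*\to\mathcal A^*$ for $c\in\hat\Delta$, all fixing the letters of $\Sigma$, by
\[
\begin{array}{lll}
\mu_c(X)=\mathrm{upd}_c(X), & \mu_c(S)=S & (c\in\Delta),\\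
\mu_\vdash(X)=\mathrm{init}(X), & \mu_\vdash(S)=\varepsilon, &\\
\mu_\dashv(X)=X, & \mu_\dashv(S)=\mathrm{out}, &
\end{array}
\]
for $X\in R$. For $z=z_1\cdots z_n\in\hat\Delta^*$ put $\mu_z=\mu_{z_1}\circ\cdots\circ\mu_{z_n}$; the last letter acts first. After reading $v$, register $X$ contains $\mu_{\vdash v}(X)$: this holds for $v=\varepsilon$, and reading $c$ gives $X$ the value $\mu_{\vdash v}(\mathrm{upd}_c(X))=\mu_{\vdash vc}(X)$. Hence $h(v)=\mu_{\vdash v}(\mathrm{out})=\mu_{\vdash v\dashv}(S)$. Also $\mu_u(\mathcal A^*)\subseteq\Sigma^*$ whenever $u$ starts with $\vdash$.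

Let $\mathcal U$ be the set of non-empty prefixes of the words $\vdash v\dashv$ with $v\in L$. For $u=u_1\cdots u_n\in\mathcal U$ the numbers $0,\dots,n$ are called \emph{levels}, and $H_j=\mu_{u_1\cdots u_j}$, with $H_0$ the identity. For $j\ge1$, $H_j(s)$ is the value of the symbol $s$ at level $j$. Let $\ell=\max_{c,s}|\mu_c(s)|$.

\subsection*{Reduction to suffixes}

A factor has two ends, and each has its own history. We separate them at the level where the two histories meet.

\begin{proposition}\label{prop:suffix}
Let $L$ be tame and let a register transducer with input alphabet $\Delta$ be given, with the notation above. For every bimachine $\tau$ over $\Sigma$ and every $s_*\in\mathcal A$, the number of words $\tau(x)$ with $|\tau(x)|\le m$, where $x$ is a non-empty suffix of $\mu_u(s_*)$ for some $u\in\mathcal U$, is a qp function of $m$.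
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:main} from Proposition~\ref{prop:suffix}]
First, Proposition~\ref{prop:suffix} also holds for prefixes. Write $\mathrm{rev}$ for reversal. Reversing all words $\mathrm{upd}_c(X)$, $\mathrm{init}(X)$, $\mathrm{out}$ gives a transducer with the same set $\mathcal U$ and with morphisms satisfying $\mu'_c(\mathrm{rev}\,w)=\mathrm{rev}\,\mu_c(w)$, so $\mu'_u(s_*)=\mathrm{rev}\,\mu_u(s_*)$. For $\tau=(M,\alpha,\omega)$ let $\tau'=(M^{op},\alpha',\omega')$, where $M^{op}$ is $M$ with the multiplication reversed, $\alpha'$ agrees with $\alpha$ on letters, and $\omega'(p,x,q)=\mathrm{rev}\,\omega(q,x,p)$. Then $\alpha'(\mathrm{rev}\,w)=\alpha(w)$, hence $\tau'(\mathrm{rev}\,x)=\mathrm{rev}\,\tau(x)$. Proposition~\ref{prop:suffix} for the reversed transducer and $\tau'$ is the statement for prefixes.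

Now let $\tau$ be a bimachine over $\Sigma$. Let $Q(m)$ be $1$ plus the sum, over all $p,q\in M$ and $s\in\mathcal A$, of the counts for suffixes and for prefixes of the words $\mu_u(s)$ under $\tau^{p,q}$; it is qp. Consider an occurrence of a word $x\ne\varepsilon$ in $h(v)=\mu_u(S)$, where $u={\vdash}v{\dashv}$, $v\in L$, $n=|u|$, and $|\tau(x)|\le m$. For each level $k$ we have $\mu_u(S)=H_k(\mu_{u_{k+1}\cdots u_n}(S))$, which cuts $\mu_u(S)$ into blocks $H_k(s)$, one for each letter occurrence $s$ of $\mu_{u_{k+1}\cdots u_n}(S)$. At level $n$ there is a single block. Let $k$ be the least level at which the occurrence of $x$ lies inside one block $H_k(s)$.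

If $k=0$, then $x$ is a letter of $\Sigma$. If $k=1$, then $x$ is a factor of some $\mu_\vdash(s)$. These cases, and $x=\varepsilon$, give a bounded number $C$ of words $x$. If $k\ge2$, write $\mu_{u_k}(s)=a_1\cdots a_r$ with $r\le\ell$. The block $H_k(s)$ is the product of the blocks $H_{k-1}(a_1),\dots,H_{k-1}(a_r)$ of level $k-1$, and by minimality of $k$,
\[
x=x'\,H_{k-1}(a_{i+1})\cdots H_{k-1}(a_{i'-1})\,x''
\]
with $i<i'$, $x'$ a non-empty suffix of $H_{k-1}(a_i)$ and $x''$ a non-empty prefix of $H_{k-1}(a_{i'})$. Here $H_{k-1}=\mu_{u'}$ with $u'=u_1\cdots u_{k-1}\in\mathcal U$, and each middle block is empty or a non-empty suffix of itself. By \eqref{eq:split}, $\tau(x)$ is a product of at most $\ell$ words of length at most $m$, each empty or counted in $Q(m)$. The number of words $\tau(x)$ is at most $C+\ell\,Q(m)^\ell$, which is qp. Finally $h(L)$ is non-empty.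
\end{proof}

From now on we fix $\tau=(M,\alpha,\omega)$ over $\Sigma$, with output alphabet $\Lambda$, and $s_*\in\mathcal A$, and we prove Proposition~\ref{prop:suffix}. Let $u=u_1\cdots u_n\in\mathcal U$.

\subsection*{Values in the monoid}

The bimachine sees the value of a symbol through $\alpha$. Each $\theta\in M^{\mathcal A}$ extends to a morphism $\mathcal A^*\to M$. Let $\theta_0(\sigma)=\alpha(\sigma)$ for $\sigma\in\Sigma$, $\theta_0(s)=1$ for the other symbols, and $\theta_j=\theta_{j-1}\circ\mu_{u_j}$. Then $\theta_j=\theta_0\circ H_j$, so
\begin{equation}\label{eq:theta}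
\theta_j(w)=\alpha(H_j(w))\quad\text{for } j\ge1, \text{ and for } j=0 \text{ if } w\in\Sigma^* .
\end{equation}
The sequence $\theta_0,\theta_1,\dots$ takes values in a finite set and is computed from left to right along $u$.

\subsection*{Paths and traces}

Let $i<k$ be levels. A \emph{path} over $(i,k]$ is a sequence $s_i,\kappa_{i+1},s_{i+1},\dots,\kappa_k,s_k$ such that, for $i<j\le k$,
\[
\mu_{u_j}(s_j)=\lambda_j\,s_{j-1}\,\rho_j\quad\text{with } s_{j-1} \text{ at position } \kappa_j .
\]
A path is determined by its top letter $s_k$ and the numbers $\kappa_j$. Unfolding $\mu_{u_{i+1}\cdots u_k}(s_k)$ one morphism at a time from the top, we see that paths with top letter $s_k$ correspond bijectively to letter occurrences in this word, the letter being $s_i$, and that the word to the right of the occurrence is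
\begin{equation}\label{eq:rho}
\rho=\rho_{i+1}\;\mu_{u_{i+1}}(\rho_{i+2})\cdots\mu_{u_{i+1}\cdots u_{k-1}}(\rho_k).
\end{equation}
If two paths with the same top letter differ, let $j$ be the largest index at which their $\kappa_j$ differ. They have the same $s_j$ and descend into different letters of $\mu_{u_j}(s_j)$, so the path with the larger $\kappa_j$ ends further to the right.

A \emph{trace} is a path over $(0,n]$ with $s_n=s_*$. Traces correspond to letter occurrences in $\mu_u(s_*)$, that is, to non-empty suffixes $x$. Since $u_1={\vdash}$, we have $s_0\in\Sigma$ and $\rho_1\in\Sigma^*$, and by \eqref{eq:rho}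
\[
x=s_0\,H_0(\rho_1)\,H_1(\rho_2)\cdots H_{n-1}(\rho_n),
\]
see Figure~\ref{fig:trace}. The contexts in which $\tau$ reads these pieces are
\begin{equation}\label{eq:pq}
p_0=\alpha(s_0),\quad p_j=p_{j-1}\,\theta_{j-1}(\rho_j),\qquad q_n=1,\quad q_{j-1}=\theta_{j-1}(\rho_j)\,q_j .
\end{equation}
By \eqref{eq:theta}, $p_j$ is the value of the part of $x$ inside the block $H_j(s_j)$ and $q_j$ is the value of the rest of $x$. With $O_j=\tau^{p_{j-1},q_j}(H_{j-1}(\rho_j))$, rule \eqref{eq:split} gives
\begin{equation}\label{eq:taux}
\tau(x)=\omega(1,s_0,q_0)\;O_1O_2\cdots O_n .
\end{equation}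
The \emph{state} of the trace at level $j$ is $\mathbf s_j=(s_j,p_j,q_j,\theta_j)$, an element of the finite set $\mathbb S=\mathcal A\times M\times M\times M^{\mathcal A}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=1.0]
\foreach \y in {0,1,2,3} \node at (-1.4,\y) {\small level $\y$};
\node (s3) at (4.4,3) {$s_3$}; \node (s2) at (3,2) {$s_2$};
\node (s1) at (1.9,1) {$s_1$}; \node (s0) at (1.3,0) {$s_0$};
\node (r3) at (6.4,2) {$\rho_3$}; \node (r2) at (4,1) {$\rho_2$}; \node (r1) at (2.3,0) {$\rho_1$};
\node (l3) at (1.4,2) {$\lambda_3$}; \node (l2) at (0.7,1) {$\lambda_2$}; \node (l1) at (0.4,0) {$\lambda_1$};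
\draw[very thick] (s3)--(s2)--(s1)--(s0);
\draw (s3)--(r3); \draw (s2)--(r2); \draw (s1)--(r1);
\draw[dashed] (s3)--(l3); \draw[dashed] (s2)--(l2); \draw[dashed] (s1)--(l1);
\draw (3.85,0.75)--(3,-0.2)--(5,-0.2)--(4.15,0.75);
\draw (6.25,1.75)--(5.3,-0.2)--(7.5,-0.2)--(6.55,1.75);
\node at (4,0.02) {\small $H_1(\rho_2)$}; \node at (6.4,0.02) {\small $H_2(\rho_3)$};
\draw[|-|] (1.05,-0.5)--(7.5,-0.5) node[midway,below] {$x$};
\end{tikzpicture}
\caption{A trace with three levels. The children of $s_j$ spell $\mu_{u_j}(s_j)=\lambda_js_{j-1}\rho_j$, and the thick path leads to a letter $s_0$ of the output. The suffix $x$ of the output that starts at $s_0$ consists of $s_0$ and of the values $\rho_1$, $H_1(\rho_2)$, $H_2(\rho_3)$ of the words that hang to the right of the path.}\label{fig:trace}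
\end{figure}

\subsection*{Segments and default intervals}

We want to replace a part of a trace by a canonical one without disturbing the output of the other parts. For this the contexts at both ends have to be kept. A \emph{segment} over $(i,k]$ from $(s,p,q)$ to $(s',p',q')$ is a path over $(i,k]$ with $s_i=s$, $s_k=s'$ and, for $\rho$ as in \eqref{eq:rho},
\[
p'=p\,\theta_i(\rho),\qquad q=\theta_i(\rho)\,q' .
\]
Its \emph{output} is $\tau^{p,q'}(H_i(\rho))$. Applying $\theta_i$ and $H_i$ to \eqref{eq:rho} gives
\begin{equation}\label{eq:rhoprod}
\theta_i(\rho)=\theta_i(\rho_{i+1})\cdots\theta_{k-1}(\rho_k),\qquad H_i(\rho)=H_i(\rho_{i+1})\cdots H_{k-1}(\rho_k).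
\end{equation}
So the condition is local: a path from $s$ to $s'$ is a segment if and only if there are $p_j,q_j\in M$ $(i\le j\le k)$ with end triples $(s,p,q)$ and $(s',p',q')$ that satisfy the two recurrences in \eqref{eq:pq} for $i<j\le k$. Among the segments with given endpoints, if there is one, the \emph{rightmost} is the one with the shortest $\rho$.

\begin{lemma}[exchange]\label{lem:exchange}
The part of a trace over $(i,k]$ is a segment from $(s_i,p_i,q_i)$ to $(s_k,p_k,q_k)$ with output $O_{i+1}\cdots O_k$. Replacing it by another segment with the same endpoints gives a trace with the same states at all levels $\le i$ and $\ge k$ and the same $O_j$ for $j\notin(i,k]$.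
\end{lemma}

\begin{proof}
The first claim follows from \eqref{eq:pq}, \eqref{eq:rhoprod} and \eqref{eq:split}. After the replacement the $s_j$ with $j\le i$ or $j\ge k$, the $\rho_j$ with $j\notin(i,k]$ and all $\theta_j$ are unchanged. The $p_j$ are computed from the bottom, so they are unchanged for $j\le i$; the new value at level $k$ is $p_i\theta_i(\rho')=p_k$, where $\rho'$ belongs to the new segment, so they are unchanged for $j\ge k$. The $q_j$ are computed from the top, so they are unchanged for $j\ge k$; the new value at level $i$ is $\theta_i(\rho')q_k=q_i$, so they are unchanged for $j\le i$.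
\end{proof}

\begin{definition}
Let $i<k$ be levels of a trace with $\mathbf s_i=\mathbf s_k$. The interval $(i,k]$ is \emph{default} for the trace if $O_{i+1}\cdots O_k$ equals the output of the rightmost segment over $(i,k]$ from $(s_i,p_i,q_i)$ to itself.
\end{definition}

The rightmost segment exists, since the trace provides a segment with these endpoints. The definition compares outputs, not positions: a trace that passes to the left of the rightmost segment picks up more of the word, but $\tau$ may erase all of it, and then no growth of the output can be deduced. In the model case, with $M$ trivial, an interval on which the trace stays in $X$ is default exactly when it contains no left copy.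

\section{Doubling, and a partition into few intervals}\label{sec:doubling}

Suppose that the trace returns to a state $(s,p,q,\theta)$ and that the interval between the two visits is not default. Then the value of $s$ at the upper level contains two copies of the value of $s$ at the lower level, and we want to conclude that its output is twice as long. The output of a copy depends on its contexts. On the right there is no difficulty, since the right context of every segment endpoint is $q$ by definition. On the left, we know that the left context $y$ of the word $\rho$ following a copy of $s$ satisfies $y\,\theta(\rho)=p$ and $p\,\theta(\rho)=p$, and we need $y=p$. Monoids do not allow cancellation, but the following lemma does the job.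

\begin{lemma}\label{lem:absorb}
Let $M$ be a finite monoid and let $\gamma,g,a,p\in M$ satisfy $\gamma=a\gamma g$ and $pg=p$. If $y\in M\gamma$ and $yg=p$, then $y=p$.
\end{lemma}

\begin{proof}
Iterating, $\gamma=a^N\gamma g^N$ for all $N$. Choose $N\ge1$ with $g^N$ idempotent. Then $\gamma g^N=a^N\gamma g^{2N}=a^N\gamma g^N=\gamma$. Since $y\in M\gamma$, we get $y=yg^N=(yg)g^{N-1}=pg^{N-1}=p$.
\end{proof}

The hypothesis $y\in M\gamma$ is needed: in the multiplicative monoid $\{0,1\}$ take $\gamma=g=p=0$ and $y=1$.

\begin{lemma}[doubling]\label{lem:doubling}
Let $j_0<\dots<j_K$ be levels of a trace with the same state $(s,p,q,\theta)$, and suppose that none of the intervals $(j_{t-1},j_t]$, $1\le t\le K$, is default. If $K\ge2$, then $|O_{j_0+1}\cdots O_{j_K}|\ge2^{K-2}$.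
\end{lemma}

\begin{proof}
If $s\in\Sigma$, then $\mu_z(s)=s$ for all $z$, so each interval carries only one path with top letter $s$ and is default. Hence $s\notin\Sigma$, and $j_0\ge1$ because $s_0\in\Sigma$. Let $\gamma=\theta(s)$ and
\[
Z=\{\zeta\in M:\zeta\gamma=p\},\qquad N_t(\zeta)=|\tau^{\zeta,q}(H_{j_t}(s))|\quad(0\le t\le K).
\]
The set $Z$ consists of the left contexts after which a full copy of $s$ brings us to the context $p$ of the trace; it does not depend on $t$.

Fix $t\ge1$, let $z=u_{j_{t-1}+1}\cdots u_{j_t}$ and $H=H_{j_{t-1}}$, so that $H_{j_t}=H\circ\mu_z$ and $\alpha\circ H=\theta$ by \eqref{eq:theta}. Since $\theta_{j_{t-1}}=\theta_{j_t}=\theta$, we have $\theta\circ\mu_z=\theta$; this is the reason why $\theta$ is part of the state. Write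
\[
\mu_z(s)=w_0\,s\,w_1\,s\cdots s\,w_k ,
\]
where the displayed letters $s$ are exactly the occurrences that form segments from $(s,p,q)$ to itself; the words $w_i$ may contain other occurrences of $s$. The words $w_i$ and the number $k\ge1$ depend on $t$. The word to the right of the $i$-th displayed occurrence is $\rho^{(i)}=w_i\,s\,w_{i+1}\cdots s\,w_k$, and
\begin{equation}\label{eq:loop}
p\,\theta(\rho^{(i)})=p,\qquad \theta(\rho^{(i)})\,q=q\qquad(1\le i\le k).
\end{equation}
From $\theta\circ\mu_z=\theta$ we get $\gamma=\theta(\mu_z(s))=a\gamma\,\theta(\rho^{(i)})$, where $a$ is the value of the word to the left of the occurrence. By Lemma~\ref{lem:absorb}, every $y\in M\gamma$ with $y\,\theta(\rho^{(i)})=p$ equals $p$. We use this twice.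
\begin{itemize}
\item[(i)] For $1\le i<k$ we have $p\,\theta(w_i)\in Z$. Indeed $\rho^{(i)}=w_i\,s\,\rho^{(i+1)}$, so $y=p\,\theta(w_i)\gamma$ satisfies $y\,\theta(\rho^{(i+1)})=p\,\theta(\rho^{(i)})=p$.
\item[(ii)] If $\zeta\in Z$, then $\zeta\,\theta(w_0)\in Z$. Indeed $y=\zeta\,\theta(w_0)\gamma$ satisfies $y\,\theta(\rho^{(1)})=\zeta\,\theta(\mu_z(s))=\zeta\gamma=p$.
\end{itemize}
Let $W_i=\tau^{p,q}(H(w_is))$ for $1\le i<k$. Splitting $\rho^{(i)}=(w_is)\,\rho^{(i+1)}$ by \eqref{eq:split}, the first part has right context $\theta(\rho^{(i+1)})q=q$ and the second has left context $p\,\theta(w_i)\gamma=p$ by (i). Thus $\tau^{p,q}(H(\rho^{(i)}))=W_i\,\tau^{p,q}(H(\rho^{(i+1)}))$, and so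
\begin{equation}\label{eq:W}
\tau^{p,q}(H(\rho^{(i)}))=W_iW_{i+1}\cdots W_{k-1}\;\tau^{p,q}(H(w_k)).
\end{equation}
The left side is the output of the $i$-th segment, and the last factor is the output of the rightmost segment. By \eqref{eq:split}, $W_i$ ends with $\tau^{p\theta(w_i),q}(H(s))$, so
\begin{equation}\label{eq:Wlower}
|W_i|\ge N_{t-1}(p\,\theta(w_i)).
\end{equation}
For $\zeta\in Z$, split $H_{j_t}(s)=H(w_0)\,H(s)\,H(\rho^{(1)})$. The middle part has contexts $\zeta\theta(w_0)$ and $\theta(\rho^{(1)})q=q$; the last part has contexts $\zeta\theta(w_0)\gamma=p$, by (ii), and $q$. With \eqref{eq:W},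
\begin{equation}\label{eq:Nrec}
N_t(\zeta)\ \ge\ N_{t-1}(\zeta\,\theta(w_0))+\sum_{1\le i<k}|W_i| .
\end{equation}

By Lemma~\ref{lem:exchange} the trace uses one of the displayed occurrences, say the $i$-th, and $O_{j_{t-1}+1}\cdots O_{j_t}$ is the word \eqref{eq:W}. Since the interval is not default, there is $i'$ with $i\le i'<k$ and $W_{i'}\ne\varepsilon$. In particular $Z\neq\emptyset$ by (i). Let $\nu_t=\min_{\zeta\in Z}N_t(\zeta)$. By (i) and \eqref{eq:Wlower}, $|W_{i'}|\ge\max(1,\nu_{t-1})$, and by (ii) and \eqref{eq:Nrec}, $\nu_t\ge\nu_{t-1}+\max(1,\nu_{t-1})$. This holds for all $1\le t\le K$, so $\nu_1\ge1$ and $\nu_t\ge2^{t-1}$. For $t=K\ge2$ we obtain $|O_{j_{K-1}+1}\cdots O_{j_K}|\ge|W_{i'}|\ge\nu_{K-1}\ge2^{K-2}$.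
\end{proof}

Doubling controls the trace between visits to one state. Between two consecutive visits the trace uses fewer states, and we recurse. Each level of the recursion costs a factor of order $\log m$.

\begin{lemma}[few intervals]\label{lem:few}
Let $m\ge2$ and $P(m)=3|\mathbb S|(3+\log m)^{|\mathbb S|}$. For every trace whose suffix $x$ satisfies $|\tau(x)|\le m$, the interval $(0,n]$ can be partitioned into at most $P(m)$ consecutive non-empty intervals, each of which is a single step $(j-1,j]$ or a default interval.
\end{lemma}

\begin{proof}
Let $\beta=3+\log m$, $\Phi(0)=0$ and $\Phi(e)=\beta\,(3+\Phi(e-1))$. We show by induction on $e\ge1$: if $i\le k$ and at most $e$ distinct states occur among $\mathbf s_i,\dots,\mathbf s_k$, then $(i,k]$ has a partition of the required kind into at most $\Phi(e)$ intervals. Since $\Phi(e)=3\sum_{i=1}^e\beta^i\le3e\beta^e$, the case $e=|\mathbb S|$ gives the lemma.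

Let $i=j_0<j_1<\dots<j_N$ be the levels in $[i,k]$ with state $\mathbf s_i$. We proceed greedily, in rounds. Put $a_0=0$. Given $a_t$, let $b_t\ge a_t$ be maximal such that $b_t=a_t$ or $(j_{a_t},j_{b_t}]$ is default. If $b_t=N$, round $t$ is the final round. Otherwise the round is \emph{completed} and $a_{t+1}=b_t+1$. Let $K$ be the number of completed rounds. By maximality of $b_t$, none of the $K$ intervals $(j_{a_t},j_{a_{t+1}}]$ is default. If $K\ge2$, Lemma~\ref{lem:doubling} and \eqref{eq:taux} give $2^{K-2}\le|\tau(x)|\le m$. In all cases $K+1\le\beta$.

A completed round covers $(j_{a_t},j_{b_t}]$, which is empty or default, and the excursion $(j_{b_t},j_{b_t+1}]$. Write the excursion as $(j,j']$. If $j'=j+1$ it is one step. Otherwise the levels $j+1,\dots,j'-1$ carry at least one and at most $e-1$ states, all different from $\mathbf s_i$; so $e\ge2$, and we cut the excursion into the step $(j,j+1]$, the part $(j+1,j'-1]$, which needs at most $\Phi(e-1)$ intervals by induction, and the step $(j'-1,j']$. A completed round thus uses at most $3+\Phi(e-1)$ intervals. The final round covers $(j_{a_K},j_N]$, which is empty or default, and, if $j_N<k$,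 the step $(j_N,j_N+1]$ and the part $(j_N+1,k]$, on whose levels $\mathbf s_i$ does not occur (again $e\ge2$). It uses at most $2+\Phi(e-1)$ intervals. The total is at most $(K+1)(3+\Phi(e-1))\le\Phi(e)$.
\end{proof}

\section{A short code for the output}\label{sec:code}

\subsection*{Marking the input}

Let $x$ be a non-empty suffix of $\mu_u(s_*)$ with $|\tau(x)|\le m$, and let $I_1,\dots,I_N$, $N\le P(m)$, be a partition of $(0,n]$ as in Lemma~\ref{lem:few}, each interval being declared a step or a default interval. In each default interval, replace the part of the trace by the rightmost segment between its endpoints. By Lemma~\ref{lem:exchange} each replacement keeps the states at all interval endpoints and the outputs of the other intervals, and by the definition of default it keeps the output of the interval itself. By \eqref{eq:taux} we obtain the trace of a non-empty suffix of $\mu_u(s_*)$ with the same image under $\tau$. Since we only count images, we may assume that \emph{the trace is rightmost in each default interval}.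

The \emph{marked word} is
\[
z=b_1\,u_{I_1}\,b_2\,u_{I_2}\cdots b_N\,u_{I_N},
\]
where $u_I$ is the factor of $u$ with indices in $I$, called a \emph{block}, and the mark $b_t$ records the type of $I_t$ (step or default), the triples $(s,p,q)$ of the trace at the lower and upper ends of $I_t$ and, for a step $(j-1,j]$, the number $\kappa_j\le\ell$. The marks come from a fixed alphabet $B$ disjoint from $\hat\Delta$.

The marked word determines the trace, hence $\tau(x)$. But $\tau(x)$ is not a bimachine output on $z$ in any direct way, because $O_j$ involves the value $H_{j-1}(\rho_j)$, which depends on the whole prefix $u_1\cdots u_{j-1}$. We look for a code word $E$ that a bimachine can write on $z$, that has length at most $m$, and from which $\tau(x)$ can be rebuilt.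

\subsection*{Formal outputs}

We compute $O_1\cdots O_n$ from the top down, as a word of symbols that is expanded by one morphism at each level. To know its future output, a symbol must carry its contexts. Let $\hat{\mathcal A}=\mathcal A\times M\times M$. For $\theta\in M^{\mathcal A}$, $p,q\in M$ and $w=a_1\cdots a_k\in\mathcal A^*$ let
\[
\langle w\rangle_\theta^{p,q}=\prod_{i=1}^k\bigl(a_i,\;p\,\theta(a_1\cdots a_{i-1}),\;\theta(a_{i+1}\cdots a_k)\,q\bigr)\in\hat{\mathcal A}^* .
\]
For $1\le j\le n$ let $\hat\mu_j$ be the morphism of $\hat{\mathcal A}^*$ with $\hat\mu_j(s,p,q)=\langle\mu_{u_j}(s)\rangle_{\theta_{j-1}}^{p,q}$, and let $\hat\rho_j=\langle\rho_j\rangle_{\theta_{j-1}}^{p_{j-1},q_j}$. Let $\Omega_j:\hat{\mathcal A}^*\to\Lambda^*$ be the morphism with $\Omega_j(s,p,q)=\tau^{p,q}(H_j(s))$ for $j\ge1$; for $j=0$ put $\Omega_0(\sigma,p,q)=\omega(p,\sigma,q)$ if $\sigma\in\Sigma$ and $\Omega_0(s,p,q)=\varepsilon$ otherwise. By \eqref{eq:split} and \eqref{eq:theta}, $\Omega_j(\langle w\rangle_{\theta_j}^{p,q})=\tau^{p,q}(H_j(w))$ for $j\ge1$, and for $j=0$ if $w\in\Sigma^*$. Since $\mu_\vdash(s)$ and $\rho_1$ lie in $\Sigma^*$, this gives for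 all $j\ge1$
\begin{equation}\label{eq:Omega}
\Omega_j=\Omega_{j-1}\circ\hat\mu_j,\qquad \Omega_{j-1}(\hat\rho_j)=O_j .
\end{equation}

Letters with empty output could multiply without bound, so we delete them. Let $V_j=\{y\in\hat{\mathcal A}:\Omega_j(y)\ne\varepsilon\}$ be the set of letters \emph{visible} at level $j$. The set $V_0$ depends only on $\tau$, and by \eqref{eq:Omega}, for $j\ge1$,
\begin{equation}\label{eq:V}
V_j=\{y:\hat\mu_j(y)\text{ contains a letter of }V_{j-1}\} .
\end{equation}
Let $\mathrm{del}_j$ erase the letters outside $V_j$; then $\Omega_j\circ\mathrm{del}_j=\Omega_j$. Define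
\[
Y_n=\varepsilon,\qquad Y_{j-1}=\mathrm{del}_{j-1}\bigl(\hat\rho_j\,\hat\mu_j(Y_j)\bigr).
\]
By \eqref{eq:Omega}, $\Omega_{j-1}(Y_{j-1})=O_j\,\Omega_j(Y_j)$, so $\Omega_j(Y_j)=O_{j+1}\cdots O_n$ and, by \eqref{eq:taux},
\begin{equation}\label{eq:tauY}
\tau(x)=\omega(1,s_0,q_0)\;\Omega_0(Y_0).
\end{equation}
All letters of $Y_j$ are visible at level $j$. Hence $|Y_0|\le|\Omega_0(Y_0)|\le m$, and $|Y_{j-1}|\ge|Y_j|$ by \eqref{eq:V}. Call $j\in\{1,\dots,n\}$ a \emph{growth step} if $|Y_{j-1}|>|Y_j|$. There are at most $m$ growth steps. In the model case of Section~\ref{sec:model}, the growth steps are the letters of $E$ other than the first.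

\subsection*{Compression}

At a step that is not a growth step, $Y_{j-1}$ is obtained from $Y_j$ by renaming letters. Renamings compose to a renaming, which is a bounded amount of information, so we accumulate them and write only at growth steps. Let $D_j\subseteq V_j$ be the set of letters of $Y_j$, let $\tilde\rho_j=\mathrm{del}_{j-1}(\hat\rho_j)$, and let $g_j(y)=\mathrm{del}_{j-1}(\hat\mu_j(y))$ for $y\in D_j$, a non-empty word by \eqref{eq:V}. Then $Y_{j-1}=\tilde\rho_j\,g_j(Y_j)$, and the following rules hold.
\begin{itemize}
\item[(R1)] $D_n=\emptyset$, and $D_{j-1}$ is the set of letters of $\tilde\rho_j$ and of the words $g_j(y)$, $y\in D_j$.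
\item[(R2)] $j$ is not a growth step if and only if $\tilde\rho_j=\varepsilon$ and $|g_j(y)|=1$ for all $y\in D_j$.
\end{itemize}
Define partial functions $\varphi_j:\hat{\mathcal A}\rightharpoonup\hat{\mathcal A}$ and \emph{emissions} $e_j$ by two further rules.
\begin{itemize}
\item[(R3)] $\varphi_n=\emptyset$; $\varphi_{j-1}=\mathrm{id}_{D_{j-1}}$ if $j$ is a growth step, and $\varphi_{j-1}=g_j\circ\varphi_j$ otherwise.
\item[(R4)] $e_j$ is the single symbol $(\tilde\rho_j,\;g_j\circ\varphi_j)$ if $j$ is a growth step, and $e_j=\varepsilon$ otherwise.
\end{itemize}
The values of $\varphi_j$ lie in $D_j$, by downward induction and (R1), so the compositions make sense. The symbols come from a fixed finite alphabet, since $|\tilde\rho_j|\le\ell$ and $|g_j(y)|\le\ell$. The \emph{emission word} is $E=e_1\cdots e_n$, and $|E|\le m$.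

\begin{lemma}\label{lem:decode}
The word $\tau(x)$ is determined by $E$ and the triple $(\varphi_0,s_0,q_0)$.
\end{lemma}

\begin{proof}
Let $j$ be a level. If there is no growth step above $j$, then $|Y_j|=|Y_n|$, so $Y_j=\varepsilon$. If $i$ is the least growth step with $i>j$, then $Y_j=\varphi_j(Y_{i-1})$: for $j=i-1$ the map $\varphi_j$ is the identity on the letters of $Y_{i-1}$, and for $j<i-1$ the step $j+1$ is not a growth step, so $Y_j=g_{j+1}(Y_{j+1})=g_{j+1}(\varphi_{j+1}(Y_{i-1}))=\varphi_j(Y_{i-1})$ by downward induction.

Let $i_1<\dots<i_k$ be the growth steps, $U_t=Y_{i_t-1}$ for $1\le t\le k$, and $U_{k+1}=\varepsilon$. By the above, $Y_{i_t}=\varphi_{i_t}(U_{t+1})$ for all $t\le k$, hence $U_t=\tilde\rho_{i_t}\,(g_{i_t}\circ\varphi_{i_t})(U_{t+1})$. Reading $E$ from right to left thus computes $U_k,\dots,U_1$. Finally $Y_0=\varphi_0(U_1)$, also when $k=0$. Since $\Omega_0$ depends only on $\tau$, \eqref{eq:tauY} gives $\tau(x)$.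
\end{proof}

\subsection*{The emission word is a bimachine output}

The data behind $e_j$ flow in both directions: $\theta_j$ and $V_j$ from the left, $D_j$ and $\varphi_j$ from the right, while the rightmost segment in a block is specified by a global condition. Instead of building a bimachine by hand, we describe the correct data by a regular language and use the following lemma. Recall that a language is regular if and only if it is $\beta^{-1}(F)$ for a morphism $\beta$ to a finite monoid $N$ and some $F\subseteq N$, and that regular languages are closed under intersection and complement. For $w\in\Theta^n$ and $\pi\in\Pi^n$, let $w\otimes\pi\in(\Theta\times\Pi)^n$ be the word of pairs $(w_j,\pi_j)$; we call $\pi$ a \emph{labeling} of $w$.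

\begin{lemma}[unique regular labelings]\label{lem:label}
Let $\mathcal L\subseteq(\Theta\times\Pi)^*$ be regular, and suppose that each $w\in\Theta^*$ has at most one labeling $\pi$ with $w\otimes\pi\in\mathcal L$. Let $e:\Pi\to\Lambda'^*$ be a map. Then some bimachine over $\Theta$ maps every $w$ that has such a labeling $\pi=\pi_1\cdots\pi_n$ to $e(\pi_1)\cdots e(\pi_n)$.
\end{lemma}

\begin{proof}
Let $\mathcal L=\beta^{-1}(F)$ with $\beta:(\Theta\times\Pi)^*\to N$. The subsets of $N$ form a finite monoid under $T_1T_2=\{t_1t_2:t_i\in T_i\}$, and $\alpha'(w)=\{\beta(w\otimes\pi):\pi\in\Pi^{|w|}\}$ is a morphism to it, because a labeling of $ww'$ is a pair of labelings. Let $\omega'(T_1,b,T_2)=e(\pi)$ if $\pi$ is the unique element of $\Pi$ with $T_1\,\beta(b,\pi)\,T_2\cap F\ne\emptyset$, and $\varepsilon$ if there is no unique such element. At position $j$ of $w$, an element of $\Pi$ has this property if and only if it is the $j$-th letter of some labeling $\pi'$ of $w$ with $w\otimes\pi'\in\mathcal L$. By uniqueness, the only such element is $\pi_j$.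
\end{proof}

\begin{lemma}\label{lem:eta}
There is a bimachine $\eta$ over $\hat\Delta\sqcup B$, independent of $u$, $x$ and $m$, with $\eta(z)=E$ for every marked word $z$ constructed above.
\end{lemma}

\begin{proof}
Label the letter $u_j$ of $z$ by
\[
\bigl(\theta_{j-1},V_{j-1};\;s_{j-1},p_{j-1},q_{j-1},\,\kappa_j,\,s_j,p_j,q_j;\;D_{j-1},\varphi_{j-1},D_j,\varphi_j;\;e_j\bigr)
\]
and each mark by a dummy symbol. The labels form a finite set $\Pi$. Let $\mathcal L$ be the set of labeled words whose underlying word lies in $(B\hat\Delta^+)^+$, in which the block of each step mark has exactly one letter, the marks and only the marks carry the dummy label, and conditions (a)--(e) hold. Here $u_1\cdots u_n$ is the word of $\hat\Delta$-letters, ``consecutive'' refers to this word, and all symbols denote entries of labels; $\rho_j$, $\hat\mu_j$, $\tilde\rho_j$ and $g_j$ are computed from $u_j$ and its label by their defining formulas.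
\begin{itemize}
\item[(a)] The entries $\theta_0,V_0$ of the first letter are the values defined above, and at consecutive letters $\theta_j=\theta_{j-1}\circ\mu_{u_j}$ and \eqref{eq:V} hold.
\item[(b)] Each letter satisfies the step conditions: $\mu_{u_j}(s_j)=\lambda_js_{j-1}\rho_j$ with $s_{j-1}$ at position $\kappa_j$, $p_j=p_{j-1}\theta_{j-1}(\rho_j)$ and $q_{j-1}=\theta_{j-1}(\rho_j)q_j$. The upper triple of a letter is the lower triple of the next one.
\item[(c)] For each mark, the lower triple of the first letter and the upper triple of the last letter of its block are the recorded triples. For a step mark, $\kappa_j$ is the recorded number.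
\item[(d)] In the block of a default mark there is no other sequence of entries $(s',p',q',\kappa')$ that satisfies (b) inside the block, with respect to the labeled $\theta$, has the same end triples, and has $\kappa'_j>\kappa_j$ at the largest $j$ with $\kappa'_j\neq\kappa_j$.
\item[(e)] The upper entries $D_j,\varphi_j$ of a letter are the lower entries of the next one, and (R1)--(R4) hold, with (R2) read as the definition of a growth step and $g_j\circ\varphi_j$ read as a composition of partial functions.
\end{itemize}

\emph{$\mathcal L$ is regular.} The shape of the word and conditions (a), (b), (c), (e) constrain single letters, the first and last letters of the word and of each block, and pairs of consecutive letters, in relation to the mark of the current block. A finite automaton that remembers the last mark and the last $\hat\Delta$-letter with its label checks them. The labeled words that violate (d) are accepted by a nondeterministic finite automaton: it guesses a default block; along the block it guesses the alternative entries letter by letter and checks the step conditions, the agreement of consecutive triples and the end triples; it guesses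 a position $j$ with $\kappa'_j>\kappa_j$ and checks that $\kappa'=\kappa$ at the later positions of the block. Condition (d) defines the complement of this regular language.

\emph{Each word has at most one labeling in $\mathcal L$.} The entries $\theta,V$ are determined from the left by (a). In a step block the triples and $\kappa_j$ are given by the mark. In a default block, suppose that two labelings in $\mathcal L$ have different sequences $(\kappa_j)$. They have the same end triples by (c), and each satisfies (b); at the largest $j$ where they differ one has the smaller $\kappa_j$, and the other witnesses that it violates (d). So the $\kappa_j$ are determined. Then $s_j$, $\rho_j$ and $q_j$ are determined from the upper triple downward, and $p_j$ from the lower triple upward. Finally $D$, $\varphi$ and the emissions are determined from the right by (e).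

\emph{The true labeling lies in $\mathcal L$.} Conditions (a), (b), (c), (e) hold by construction. For (d), the alternative sequences are exactly the segments with the same endpoints, by the local description after \eqref{eq:rhoprod}; a larger $\kappa_j$ at the largest index of difference means an occurrence further to the right; and the trace was made rightmost in each default interval.

Apply Lemma~\ref{lem:label} with the map $e$ that sends a label to its emission entry and the dummy symbol to $\varepsilon$.
\end{proof}

\subsection*{Counting}

\begin{proof}[Proof of Proposition~\ref{prop:suffix}]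
Each word $\tau(x)$ to be counted comes with a marked word $z$, an emission word $E=\eta(z)$ of length at most $m$, and a triple $(\varphi_0,s_0,q_0)$. We have $u={\vdash}v'$ or $u={\vdash}v'{\dashv}$ with $v'$ a prefix of a word of $L$. Treat the letters of $B\sqcup\{\vdash,\dashv\}$ as separators. Then $z$ has at most $P(m)+2$ separators, and the pieces before, between and after them are factors of $v'$, possibly empty, so they lie in $\mathrm{Fact}(L)$. By Lemma~\ref{lem:sep} applied to $\eta$, there are at most $2^{d(P(m)+3)(\log m)^d}$ words $E$, with $d$ independent of $m$. Let $C$ be the number of possible triples $(\varphi_0,s_0,q_0)$. By Lemma~\ref{lem:decode}, at most $C\cdot2^{d(P(m)+3)(\log m)^d}$ words $\tau(x)$ occur. Since $3+\log m\le4\log m$, we have $P(m)\le3|\mathbb S|\,4^{|\mathbb S|}(\log m)^{|\mathbb S|}$, so this bound is qp.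
\end{proof}

This completes the proofs of Proposition~\ref{prop:main}, Theorem~\ref{thm:inv} and Theorem~\ref{thm:W}.

\section{Other alphabets}\label{sec:remarks}

\begin{remark}
The inclusion is strict for every input alphabet $\Gamma$ and every output alphabet $\Sigma$ with $|\Sigma|\ge2$. Fix two letters of $\Sigma$ to play the roles of $0$ and $1$, and consider $w\mapsto\mathsf W(a^{|w|})$. This function is defined by the term
\[
\lambda s.\lambda f_1.\cdots\lambda f_{|\Sigma|}.\lambda x.\; s\;G\cdots G\;(\lambda k.k)\;(\lambda y.y)\;x ,
\]
with $|\Gamma|$ copies of $G$, in which $f_0,f_1$ are replaced by the variables of the two chosen letters: indeed $\overline w\;G\cdots G\;(\lambda k.k)=_\beta F_{|w|}$, and \eqref{eq:Fn} applies. If the function were a composition of HDT0L transductions, Theorem~\ref{thm:inv} applied to $c^*$, for any $c\in\Gamma$, would again give $2^m\le2^{d(\log m)^d}$ for all $m\ge2$.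
\end{remark}

\begin{remark}
The argument does not decide whether the two classes agree when $\Sigma$ has exactly one letter; then there is only one word of each length and Theorem~\ref{thm:inv} says nothing. The quasi-polynomial bound is not claimed to be optimal. Neither point affects the negative answer to the problem, which concerns all pairs of alphabets at once.
\end{remark}

\begin{thebibliography}{9}

\bibitem{FR}
Filiot and Reynier, 2017.

\bibitem{TAL}
\emph{Transductions in affine logic}, \texttt{http://nguyentito.eu/2019-06-tlla-slides.pdf}.

\end{thebibliography}
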